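# Subsets with at most three points and compactifications of the ray

## 1. The guess that $F_3(X)$ remembers $X$, tested on an arc, a circle and two zigzags

Take a space $X$ that consists of a half-line together with something compact that the half-line approaches at infinity, and form the space of all nonempty subsets of $X$ with at most three points. Does this new space determine $X$? The answer that one would first guess is yes. The reason one would give is that the one-point sets form a copy of $X$ inside the new space, and a homeomorphism ought to carry one-point sets to one-point sets. The guess is right, but this reason for it is wrong, and we shall see exactly where it fails.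

**Definition (continuum).** A continuum is a compact connected metric space with more than one point.

**Definition ($F_n(X)$).** For a continuum $X$ and $n\in\mathbb N$, $F_n(X)$ is the set of nonempty $A\subset X$ with at most $n$ points, with the Hausdorff metric $D$: we have $D(A,B)<\varepsilon$ exactly when every point of $A$ is at distance $<\varepsilon$ from some point of $B$ and vice versa. We use the same notation for subspaces $S$ of $X$.

For example, $F_1(X)$ is isometric to $X$, and $F_2([0,1])$ is the triangle $\{(a,b):0\le a\le b\le1\}$ via $\{a,b\}\mapsto(\min,\max)$.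

We use four elementary facts. The Hausdorff metric induces the Vietoris topology: for open $U_1,\dots,U_k$ the set
$$\mathcal N(U_1,\dots,U_k)=\{B:B\subset U_1\cup\dots\cup U_k,\ B\cap U_j\ne\emptyset\text{ for all }j\}$$
is open, and such sets form a basis. The map $(x_1,\dots,x_n)\mapsto\{x_1,\dots,x_n\}$ does not increase distances when $X^n$ has the maximum metric, so $F_n(X)$ is compact. If $S$ is open in $X$, then $F_n(S)$ is open in $F_n(X)$, and a homeomorphism $S\to S'$ induces a homeomorphism $F_n(S)\to F_n(S')$. Finally, if $A_k\to A$, $x_k\in A_k$ and $x_k\to x$, then $x\in A$.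

**Definition (compactification of the ray).** A metric compactification of the ray is a continuum $X$ with a dense subspace $R_X$ homeomorphic to $[0,\infty)$. Its remainder is $K=X\setminus R_X$.

We identify $R_X$ with $[0,\infty)$. So $0$ is its end point, and $[s,t]\subset R_X$ has the obvious meaning, but the distance $d$ is always that of $X$. Examples are an arc (remove one end point) and the closure of $\{(1/t,\sin t):t\ge1\}$, whose remainder is the arc $\{0\}\times[-1,1]$. In general:

- $R_X$ is open in $X$, because a locally compact dense subspace of a Hausdorff space is open. So $K$ is compact, and it is nonempty because $R_X$ is not compact.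
- If a sequence in $R_X$ converges to a point of $K$, it tends to $\infty$ in $[0,\infty)$; otherwise a subsequence would stay in some compact $[0,n]$.
- $K$ is connected. Indeed, by the previous item and density, $\mathrm{cl}[n,\infty)=[n,\infty)\cup K$, so $K=\bigcap_n\mathrm{cl}[n,\infty)$ is a nested intersection of compact connected sets.
- $d(t,K)\to0$ as $t\to\infty$. Otherwise some $t_n\to\infty$ would converge in $X$ to a point outside $K$, that is, to a point of $R_X$, which is absurd.
- If $K$ is a point, $X$ is the one-point compactification of $[0,\infty)$, an arc. If $K$ is nondegenerate then, being connected, it is infinite.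

**Definition (unique hyperspace).** $X$ has unique hyperspace $F_n(X)$ if, for every continuum $Y$, $F_n(X)\cong F_n(Y)$ implies $X\cong Y$.

The problem comes from the paper "COMPACTIFICATIONS OF $[0,\infty)$ WITH UNIQUE HYPERSPACE $Fn(X)$" (https://hrcak.srce.hr/file/68587). There, Theorems 3.1 and 4.1 say that a metric compactification of the ray has unique hyperspace $F_n(X)$ whenever $n\ne3$, and Theorem 5.6 says that it has unique hyperspace $F_3(X)$ if its remainder is an ANR. A compact metric space $K$ is an ANR (absolute neighborhood retract) if, whenever it sits as a closed subset of a metric space, some neighborhood retracts onto it. Arcs and circles are ANRs. The closure of the curve $\{(x,\sin(1/x)):0<x\le1\}$ is not, because an ANR is locally connected. The question is whether the ANR hypothesis can be removed. It can.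

**Theorem A.** If $X$ is a metric compactification of the ray, $Y$ is a continuum and $F_3(X)\cong F_3(Y)$, then $X\cong Y$.

With Theorems 3.1 and 4.1 just quoted, every metric compactification of the ray has unique hyperspace $F_n(X)$ for every $n\in\mathbb N$. The proof gives more. Put
$$B_X=\{A\in F_3(X):0\in A\}.$$

**Theorem B.** Let $X,Y$ be metric compactifications of the ray with remainders $K,L$.

1. $B_X\cong B_Y$ if and only if $X\cong Y$.
2. If $K,L$ are nondegenerate and $g:B_X\to B_Y$ is any homeomorphism, then there is a homeomorphism $\varphi:K\to L$ with $g(\{0,p\})=\{0,\varphi(p)\}$ for all $p\in K$, and $\varphi$ extends to a homeomorphism $X\to Y$.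
3. If $K,L$ are nondegenerate, every homeomorphism $h:F_3(X)\to F_3(Y)$ satisfies $h(B_X)=B_Y$, so (2) applies to $h|_{B_X}$.

Now the tests. The first needs a computation that we use throughout.

**Lemma 1.** The map $\Psi:F_3(\mathbb R)\to\mathbb R\times\mathbb C$ given by
$$\Psi(\{a,b,c\})=\bigl(a,\ (c-a)e^{2\pi i(b-a)/(c-a)}\bigr)\quad(a\le b\le c,\ a<c),\qquad \Psi(\{a\})=(a,0)$$
is a homeomorphism. Hence $F_3((0,1))\cong\mathbb R^3$. Also $F_3([0,\infty))\cong[0,\infty)\times\mathbb C$, with manifold boundary $\{A:0\in A\}$. Finally $F_3([0,1])\cong\{(m,z):m\ge0,\ m+|z|\le1\}$ is a 3-cell.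

*Proof.* **Step 1: $\Psi$ is well defined and continuous.** Let $S=\{a\le b\le c\}\subset\mathbb R^3$ and $\pi:S\to F_3(\mathbb R)$, $\pi(a,b,c)=\{a,b,c\}$. The formula is continuous on $S$; at points with $a=c$ this holds because the second coordinate has modulus $c-a$. The only fibers of $\pi$ with more than one point are $\{(a,a,c),(a,c,c)\}$ for $a<c$, and there the formula gives $(c-a)e^{0}$ and $(c-a)e^{2\pi i}$, which agree. Preimages of compact sets under $\pi$ are closed and bounded, so $\pi$ is a proper continuous surjection of metrizable spaces. Hence it is closed, hence a quotient map, and $\Psi$ is continuous.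

**Step 2: $\Psi$ is a bijection.** Given $(a,z)$: if $z=0$ the only preimage is $\{a\}$. If $z\ne0$, then $\min A=a$ and $\max A=a+|z|$ are forced, and $z/|z|=e^{2\pi i\theta}$ with a unique $\theta\in[0,1)$ forces, and allows, the middle point $a+\theta|z|$ (for $\theta=0$ the set is $\{a,c\}$).

**Step 3: the inverse is continuous.** The preimage of a compact set is closed, and on it $\min$ and $\max-\min$ are bounded, so it lies in some compact $F_3([-M,M])$. Thus $\Psi$ is a proper continuous bijection of metrizable spaces, hence closed, hence a homeomorphism.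

**Step 4: the other statements.** $(0,1)\cong\mathbb R$. The set $F_3([0,\infty))=\{\min\ge0\}$ corresponds to $[0,\infty)\times\mathbb C$, with boundary $\{\min A=0\}$. The set $F_3([0,1])=\{\min\ge0,\max\le1\}$ corresponds to the displayed set, which is compact, convex and has interior points. $\square$

**Test: arc against circle.** If $X$ is an arc, $F_3(X)$ is a 3-cell. For the circle, each $A\in F_3(S^1)$ lies in the open set $F_3(S^1\setminus\{x\})\cong F_3((0,1))\cong\mathbb R^3$ for any $x\notin A$. So $F_3(S^1)$ is a 3-manifold without boundary and is not homeomorphic to a 3-cell. The guess survives.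

**Test: the same remainder, different rays.** Let $X_1$ be the closure of $\{(1/t,h_1(t)):t\ge1\}$, where $h_1$ is linear between integers and alternates between the values $0$ and $1$ at the integers. Define $X_2$ in the same way from $h_2$, whose values at integers $k\equiv0,1,2,3$ modulo $4$ are $0,1,\tfrac12,1$. Both remainders are $\{0\}\times[0,1]$, yet $X_1\not\cong X_2$. Suppose $G:X_2\to X_1$ is a homeomorphism; it carries ray to ray by Lemma 4 below, hence remainder to remainder. Let $J_n$ be the subarc of the ray of $X_2$ over $4n+\tfrac32\le t\le4n+\tfrac52$. Its heights fall from $\tfrac34$ to $\tfrac12$ and return to $\tfrac34$, so $J_n\to\{0\}\times[\tfrac12,\tfrac34]$, and both ends of $J_n$ converge to $(0,\tfrac34)$. Then $G(J_n)$ converges to some $\{0\}\times[a,b]$ with $0<a<b<1$. For large $n$ the heights on the arc $G(J_n)$ avoid $0$ and $1$, so this arc contains no turning point of $h_1$, and height is monotone on it. Its two ends converge to the same point $G(0,\tfrac34)$, so the heights on $G(J_n)$ lie in an interval whose length tends to $0$. This contradicts $a<b$. So a proof of the guess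 must recover from $F_3(X)$ both the remainder and the way the ray runs along it.

## 2. Singletons cannot be recognized in $F_3$, but sets containing the end point can

The reason behind the guess asks us to show $h(F_1(X))=F_1(Y)$ for every homeomorphism $h:F_3(X)\to F_3(Y)$. In $F_2$ of a line this works: $F_2(\mathbb R)\cong\{(a,b):a\le b\}$ is a closed half-plane whose boundary is $F_1(\mathbb R)$. In $F_3$ it fails already for $Y=X$. Let $(s,s')\subset R_X$ be a bounded open interval and $t\in(s,s')$. The set $F_3((s,s'))$ is open in $F_3(X)$ and homeomorphic to $\mathbb R^3$, and in $\mathbb R^3$ some homeomorphism with compact support carries any given point to any other. Transport one that carries $\{t\}$ to a three-point set, and extend it by the identity. The result is a homeomorphism of $F_3(X)$ onto itself that does not preserve $F_1(X)$. So the copy $F_1(X)$ is not topologically distinguished.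

Lemma 1 also shows what survives. The space $F_3([0,\infty))$ is a manifold with boundary, and its boundary consists of the sets containing $0$. If we can recognize $F_3(R_X)$ inside $F_3(X)$, we can recognize this boundary, and hence its closure $B_X$.

## 3. Recognizing $R_X$ and $B_X$ inside $F_3(X)$

For a space $S$ let $\mathcal M(S)$ be the open set of points with an open neighborhood homeomorphic to an open subset of $[0,\infty)\times\mathbb R^2$. For a continuum $Y$ let $O(Y)$ be the open set of points with an open neighborhood homeomorphic to $(0,1)$ or $[0,1)$. For instance $O$ of an arc is the whole arc. A simple triod (three arcs with one common end point, otherwise disjoint) has as its $O$ everything except the vertex.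

Two small tools recur.

**Cutting a path.** If $\alpha:[0,1]\to S$ is a path, $G\subset S$ is open, and $\alpha$ meets both $G$ and $S\setminus G$, then after restricting, possibly reversing, and reparametrizing, $\alpha([0,1))\subset G$ and $\alpha(1)\notin G$. Indeed, let $J\ne[0,1]$ be a component of $\alpha^{-1}(G)$. It is an interval open in $[0,1]$, so one of its ends $e$ is not in $J$; restrict $\alpha$ to the segment from a point of $J$ to $e$.

**Lemma 2 (sweeping).** Let $r:[0,\tau)\to R_X$ be continuous with $r(t)\to\infty$ in $[0,\infty)$ as $t\to\tau$. Then for every $q\in K$ there are $t_n\to\tau$ with $r(t_n)\to q$.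

*Proof.* Choose $x_n\in R_X$ with $x_n\to q$; then $x_n\to\infty$. By the intermediate value theorem $x_n=r(t_n)$ for some $t_n$ once $n$ is large. Since $r$ is bounded on each $[0,s]$ with $s<\tau$, $t_n\to\tau$. $\square$

**Lemma 3.** For every continuum $Y$, $\mathcal M(F_3(Y))=F_3(O(Y))$.

*Proof.* **Step 1: sets inside $O(Y)$ are manifold points.** Let $A=\{a_1,\dots,a_k\}\subset O(Y)$, $k\le3$, and choose disjoint open $I_j\ni a_j$, each homeomorphic to $(0,1)$ or $[0,1)$. Then $\mathcal N(I_1,\dots,I_k)$ is an open neighborhood of $A$. If $k\le2$, embed the $I_j$ as disjoint open subsets of $[0,1]$, half-open ones at different ends. This makes $\mathcal N(I_1,\dots,I_k)$ homeomorphic to an open subset of the 3-cell $F_3([0,1])$. If $k=3$, a member of $\mathcal N(I_1,I_2,I_3)$ has exactly one point in each $I_j$, so this set is homeomorphic to $I_1\times I_2\times I_3$. Since $[0,\infty)^2\cong[0,\infty)\times\mathbb R$, this product is homeomorphic to $\mathbb R^3$ or $[0,\infty)\times\mathbb R^2$. In both cases $A\in\mathcal M(F_3(Y))$.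

**Step 2: conversely, find factors of a 3-manifold.** Let $A\in\mathcal M(F_3(Y))$ and $a\in A$; we must show $a\in O(Y)$. Since $Y$ has no isolated points, we can add points to $A$, near points of $A$, to get $B=\{a,b,c\}$ with exactly three points, so close to $A$ that $B\in\mathcal M(F_3(Y))$. For disjoint open $U\ni a$, $V\ni b$, $W\ni c$, the map $(u,v,w)\mapsto\{u,v,w\}$ is a homeomorphism of $U\times V\times W$ onto the open set $\mathcal N(U,V,W)$. Taking $U,V,W$ small, we get that $U\times V\times W$ is homeomorphic to an open subset of $[0,\infty)\times\mathbb R^2$. This product is locally path connected and projections are open maps, so $U,V,W$ are locally path connected. A path connected Hausdorff space is arcwise connected, so connected open subsets of $U,V,W$ are arcwise connected. As there are no isolated points, each of $U,V,W$ contains an arc.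

**Step 3: $U$ contains no simple triod.** Suppose $T=T_1\cup T_2\cup T_3\subset U$ is a simple triod with vertex $x$. Let $\beta\subset V$, $\gamma\subset W$ be arcs with interior points $b',c'$. Then $T\times\beta\times\gamma$ embeds in $\mathbb R^3$. The subset $(T_1\cup T_2)\times\beta\times\gamma$ is a 3-cell with interior point $(x,b',c')$, so by invariance of domain its image is a neighborhood of the image of $(x,b',c')$. Hence it contains the image of $(y,b',c')$ for $y\in T_3\setminus\{x\}$ near $x$, which contradicts injectivity.

**Step 4: read off the local structure at $a$.** Let $U_0$ be the component of $U$ containing $a$; it is open, arcwise connected and nondegenerate.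

*Case (i): $a$ is a non-end point of an arc $\alpha\subset U_0$.* Let $x$ be any non-end point of $\alpha$ and $G\subset U_0$ a connected open neighborhood of $x$ missing the end points of $\alpha$. If there were $y\in G\setminus\alpha$, an arc in $G$ from $y$ to $x$ would first meet $\alpha$ at a non-end point of $\alpha$, producing a simple triod. So $G\subset\alpha$. Hence $\alpha$ without its end points is open in $Y$, and $a\in O(Y)$.

*Case (ii): $a$ is not such a point.* Take an arc $\alpha\subset U_0$ from $a$ to some $e\ne a$, and a connected open neighborhood $G\subset U_0$ of $a$ with $e\notin G$. If $y\in G\setminus\alpha$, an arc in $G$ from $y$ to $a$ first meets $\alpha$ at some $w\ne e$. If $w\ne a$, we get a simple triod in $U$. If $w=a$, then $a$ is a non-end point of an arc in $U_0$. Both are excluded, so $G\subset\alpha\setminus\{e\}$, and $G$ is a subinterval of $\alpha$ containing the end point $a$. If $G$ were compact it would be a nonempty proper clopen subset of the connected space $Y$. So $G\cong[0,1)$ and $a\in O(Y)$. $\square$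

**Lemma 4.** If $K$ is nondegenerate, every path in $X$ lies in $R_X$ or in $K$. Consequently $O(X)=R_X$.

*Proof.* Otherwise, by cutting ($R_X$ is open), there is a path $\alpha$ with $\alpha([0,1))\subset R_X$ and $\alpha(1)\in K$. Then $\alpha(t)\to\infty$ as $t\to1$. By Lemma 2 every $q\in K$ is a limit of points $\alpha(t_n)$ with $t_n\to1$, so $q=\alpha(1)$ and $K$ is a point, a contradiction. For the consequence, $R_X\subset O(X)$ because $R_X$ is open. A point of $K\cap O(X)$ would have a path connected open neighborhood, which meets the dense set $R_X$; this contradicts the first part. $\square$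

**Proposition 5.** Let $X$ be a metric compactification of the ray, $Y$ a continuum, $h:F_3(X)\to F_3(Y)$ a homeomorphism.

(a) If $X$ is an arc, so is $Y$.

(b) If $K$ is nondegenerate, then $Y$ is a metric compactification of the ray $R_Y=O(Y)$ with nondegenerate remainder, and $h(B_X)=B_Y$.

*Proof.* Homeomorphisms preserve $\mathcal M$, so by Lemma 3, $h(F_3(O(X)))=F_3(O(Y))$.

**Step 1: the arc.** In (a), $O(X)=X$, so $O(Y)=Y$ is a compact connected 1-manifold with or without boundary, that is, an arc or a circle. The circle was excluded in Section 1.

**Step 2: $O=O(Y)$ is a dense half-line.** In (b), Lemma 4 gives $F_3(O)=h(F_3(R_X))\cong[0,\infty)\times\mathbb C$. This space is connected, noncompact, has nonempty manifold boundary, and is dense in $F_3(Y)$ because $F_3(R_X)$ is dense in $F_3(X)$. Approximating singletons, we see that $O$ is dense in $Y$. If $O=O_1\sqcup O_2$ with $O_i$ nonempty and open, then $F_3(O_1)$ is nonempty, proper, open, and also closed in $F_3(O)$ since its complement consists of the sets meeting $O_2$; this is a contradiction. So $O$ is a connected 1-manifold with or without boundary.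 It is not compact, because $F_3(O)$ is not. It is not homeomorphic to $(0,1)$, because $F_3((0,1))\cong\mathbb R^3$ has no boundary. Hence $O\cong[0,1)\cong[0,\infty)$, and $Y$ is a compactification of the ray $R_Y=O$. If its remainder were a point, $Y$ would be an arc and $O(Y)=Y\ne O$, a contradiction.

**Step 3: $h(B_X)=B_Y$.** The map $h$ carries the manifold boundary $\{A\in F_3(R_X):0\in A\}$ of $F_3(R_X)$ onto the manifold boundary $\{A\in F_3(R_Y):0\in A\}$ of $F_3(R_Y)$. Since $R_X,R_Y$ are dense, the closures of these sets are $B_X$ and $B_Y$. $\square$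

The case of an arc is finished. From now on all remainders are nondegenerate, hence infinite, and we study homeomorphisms $g:B_X\to B_Y$.

## 4. The pieces of $B_X$: a plane $P$, a product $Z_1$, and a copy $Z_2$ of $F_2(K)$

Write $\langle x,y\rangle=\{0,x,y\}$ and sort the members of $B_X$ by how many points they have in $K$ and in $(0,\infty)$:
$$P=\{\langle r,s\rangle:r,s\in R_X\},\qquad Z_1=\{\langle p,r\rangle:p\in K,\ r\in(0,\infty)\},\qquad Z_2=\{\langle p,q\rangle:p,q\in K\},$$
$$Z=Z_1\cup Z_2,\qquad Z_0=\{\{0,p\}:p\in K\}\subset Z_2 .$$
Then $B_X=P\sqcup Z_1\sqcup Z_2$. Subscripts $X,Y$ are added when needed. We record what each piece looks like.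

The set $P=\{A\in B_X:A\subset R_X\}$ is open and dense, so $Z$ is closed. By Lemma 1, $P\cong\mathbb C$: for $0\le r\le s$, $s>0$, the set $\langle r,s\rangle$ has coordinate $se^{2\pi ir/s}$. In this picture $\max A$ is the modulus, and the sets $\{0,t\}$ form the positive real axis. In particular $\max$ is continuous on $P$, and each $\{A\in P:\max A\le m\}$ is compact.

The set $Z_2$ is compact, being an image of $K\times K$. So $Z_1$ is open in $Z$. Since $0\notin K$, $\{p,q\}\mapsto\langle p,q\rangle$ is a homeomorphism $F_2(K)\to Z_2$ carrying $F_1(K)$ to $Z_0$.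

The map $(p,r)\mapsto\langle p,r\rangle$ is a homeomorphism $K\times(0,\infty)\to Z_1$. It is a continuous bijection. If $\langle p_n,r_n\rangle\to\langle p,r\rangle$, take disjoint balls around $0,p,r$, the last one inside $R_X$. For large $n$ each ball contains exactly one point of $\langle p_n,r_n\rangle$; the first contains $0$, and the one around $r$ cannot contain $p_n\in K$. So it contains $r_n$, and $p_n$ is in the ball around $p$. Hence $p_n\to p$ and $r_n\to r$.

Near a point $\langle p,r\rangle\in Z_1$ the whole of $B_X$ is also a product. Let $V\ni p$ be open in $X$ and $I\ni r$ an open interval in $(0,\infty)$ such that $\mathrm{cl}\,V$, $\mathrm{cl}\,I$, $\{0\}$ are pairwise disjoint. Then $(x,s)\mapsto\langle x,s\rangle$ is a homeomorphism of $V\times I$ onto an open subset of $B_X$. Indeed, with $W_0=X\setminus(\mathrm{cl}\,V\cup\mathrm{cl}\,I)$ the image is $B_X\cap\mathcal N(V,I,W_0)$, whose members have exactly one point in each of $V$, $I$, $W_0$, the last being $0$.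

**Lemma 6.** Every path in $B_X$ lies in $P$ or in $Z$. Moreover $P$ is the only path component of $B_X$ with nonempty interior.

*Proof.* Otherwise, by cutting, there is a path $A$ with $A([0,1))\subset P$ and $A(1)\in Z$. Let $m(t)=\max A(t)$ for $t<1$. If $m(t_n)\le M$ for some $t_n\to1$, then $A(1)\subset[0,M]$, contradicting $A(1)\in Z$. So $m(t)\to\infty$. By Lemma 2 every $q\in K$ is a limit of points $m(t_n)\in A(t_n)$ with $t_n\to1$, so $q\in A(1)$. Thus $K\subset A(1)$, which is impossible since $K$ is infinite. For the second claim, $P$ is path connected, open and dense, so every other path component lies in $Z$, which has empty interior. $\square$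

**Lemma 7.** Let $\sigma:[0,\tau]\to B_X$ be a path with $\sigma(t)=\langle p(t),r(t)\rangle\in Z_1$ for $t<\tau$ and $\sigma(\tau)\in Z_2$. Then $r(t)\to0$ as $t\to\tau$, and $\sigma(\tau)\in Z_0$. The same holds with time reversed.

So a path can pass between $Z_1$ and $Z_2$ only in one way: the ray point merges with $0$, or buds off from $0$.

*Proof.* The functions $p,r$ are continuous on $[0,\tau)$. **Step 1: the only finite limit of $r$ is $0$.** If $t_n\to\tau$ and $r(t_n)\to r^*<\infty$, then $r^*\in\sigma(\tau)\cap R_X=\{0\}$.

**Step 2: $r\to0$.** Suppose not. By Step 1, $r(t_n)\to\infty$ for some $t_n\to\tau$. If $r(t)\not\to\infty$, there are, again by Step 1, other times tending to $\tau$ along which $r\to0$. Then the intermediate value theorem gives times tending to $\tau$ with $r=1$, contradicting Step 1. So $r(t)\to\infty$, and Lemma 2 gives $K\subset\sigma(\tau)$, which is impossible. Hence $r(t)\to0$.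

**Step 3: the limit.** If $p^*$ is a limit point of $p(t)$ as $t\to\tau$, then $\sigma(\tau)=\{0,p^*\}\in Z_0$. $\square$

Lemma 6 characterizes $P$ topologically, so a homeomorphism $g:B_X\to B_Y$ satisfies $g(P_X)=P_Y$ and $g(Z_X)=Z_Y$. To find $K$ we would like $g(Z_2)=Z_2$ as well. Two natural tests come to mind.

**Path components of $Z$ do not suffice.** If $K$ is an arc, a path in $K$ from $q$ to $p$ moves $\{0,p,q\}$ to $\{0,p\}$, and then $\{0,p,r\}$, $r\ge0$, leads into $Z_1$. So $Z$ is path connected.

**Local connectedness works if $K$ and $L$ are locally connected.** For every nondegenerate $K$, $Z$ is not locally connected at any $z=\langle p,q\rangle\in Z_2$. To see this, choose an open $U\supset\{p,q\}$ and an open $W\ni0$ with disjoint closures and $K\not\subset\mathrm{cl}\,U$, and put $\mathcal U=\{A\in Z:A\subset U\cup W\}$, an open neighborhood of $z$ in $Z$. Let $a\in R_X\cap U$ be near $p$, so that $\langle a,q\rangle\in\mathcal U$ is near $z$. Let $J\ni a$ be the component of $R_X\cap U$. Points of $K\setminus\mathrm{cl}\,U$ are limits of ray points going to $\infty$, so the ray leaves $U$ beyond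 every bound. Also $0\in W$. Hence $J=(c,e)$ with $0<c<e<\infty$ and $c,e\notin U$. The set $E=\{\langle q',s\rangle\in\mathcal U:q'\in K,\ s\in J\}$ is open in $\mathcal U$ by the product structure of $Z_1$. It is closed in $\mathcal U$: a limit in $\mathcal U$ has the form $\langle q',s\rangle$ with $s\in[c,e]\subset\mathrm{cl}\,U$, so $s\notin W$, so $s\in U$ and $s\in J$. Thus $E$ is clopen, contains $\langle a,q\rangle$ and not $z$, and $z$ has no connected neighborhood inside $\mathcal U$. On the other hand, if $K$ is locally connected, then $Z$ is locally connected at all points of $Z_1\cong K\times(0,\infty)$. So if $K$ and $L$ are locally connected, $Z_2$ is exactly the set of points where $Z$ is not locally connected, and $g(Z_{2,X})=Z_{2,Y}$. For example, a remainder that is an arc and one that is a circle are told apart: $F_2([0,1])$ is a disc and $F_2(S^1)$ is a Möbius band.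

**The exact point where this test stops.** Let $K$ be the closure of $\{(x,\sin(1/x)):0<x\le1\}$, with limit bar $\beta$. It occurs as a remainder. More generally, let $K\subset\mathbb R^2$ be any plane continuum and fix $p\in K$. The set $N_{1/n}(K)=\{x:d(x,K)<1/n\}$ is open and connected, hence path connected. Choose a path $c:[n,n+1]\to N_{1/n}(K)$ that starts and ends at $p$ and visits a finite $1/n$-dense subset of $K$. Then $\{(c(t),1/t):t\ge1\}\cup(K\times\{0\})\subset\mathbb R^3$ is a compactification of the ray with remainder homeomorphic to $K$. Now $Z_1\cong K\times(0,\infty)$ fails to be locally connected at $\langle p,r\rangle$ for $p\in\beta$. So the points where $Z$ is not locally connected are those of $Z_2$ and those of $\{\langle p,r\rangle:p\in\beta,\ r>0\}$, and the test no longer singles out $Z_2$. We need a property that does not depend on the local structure of $K$.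

## 5. Deformations of a neighborhood cannot move $Z_2$ into $Z_1$

A single point of $Z_2$ may travel into $Z_1$ along a path. The new idea is to require that a whole neighborhood travel with it. Near $z=\langle p,q\rangle$ lie the sets $\langle a,q\rangle\in Z_1$ with $a$ on the ray, close to $p$. If $z$ is to enter $Z_1$, a new ray point must bud off from $0$. The neighbor $\langle a,q\rangle$ must do nearly the same, but it has no point to spare: one of its points is $0$, one is in $K$, and its third point is a ray point trapped near $K$, because by Lemma 7 it can disappear only at $0$.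

Write $N_\varepsilon(K)=\{x:d(x,K)<\varepsilon\}$ and $B(x,\varepsilon)$ for open balls.

**Lemma 8.** Let $z\in Z_2$, let $\mathcal V$ be an open neighborhood of $z$ in $B_X$, and let $H:\mathcal V\times[0,1]\to B_X$ be continuous with $H_0$ the inclusion. Then $H_t(z)\in Z_2$ for all $t$.

*Proof.* Let $\sigma(t)=H_t(z)$. By Lemma 6, $\sigma(t)\in Z$ for all $t$. Suppose $\sigma$ meets $Z_1$.

**Step 1: find the moment when a ray point has just budded off from $0$.** Let $t_0=\inf\{t:\sigma(t)\in Z_1\}$. Since $Z_2$ is closed and $\sigma(0)\in Z_2$, $\sigma([0,t_0])\subset Z_2$ (if $t_0=0$ this is just $\sigma(0)\in Z_2$; if $t_0>0$ it follows from $\sigma([0,t_0))\subset Z_2$). Fix $0<\varepsilon<d(0,K)/4$. Choose $t_1'>t_0$ with $\sigma(t_1')\in Z_1$ and $D(\sigma(t),\sigma(t_0))<\varepsilon$ on $[t_0,t_1']$. Let $\alpha=\max\{t\le t_1':\sigma(t)\in Z_2\}$, so $t_0\le\alpha<t_1'$ and $\sigma((\alpha,t_1'])\subset Z_1$. By Lemma 7 with time reversed, the ray point of $\sigma(t)$ tends to $0$ as $t\downarrow\alpha$. So there is $t_1\in(\alpha,t_1']$ with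
$$\sigma(t_1)=\langle p_1,\rho\rangle,\qquad p_1\in K,\ \rho\in(0,\infty),\ d(0,\rho)<\varepsilon .$$
Since $\sigma(t)\subset\{0\}\cup K$ for $t\le t_0$, and $\sigma(t)$ is $\varepsilon$-close to $\sigma(t_0)$ for $t_0\le t\le t_1$,
$$\sigma(t)\subset B(0,\varepsilon)\cup N_\varepsilon(K)\qquad(0\le t\le t_1).\tag{1}$$

**Step 2: choose a neighbor in $Z_1$ that must follow closely.** Write $z=\langle p,q\rangle$ and choose $a_i\in(0,\infty)$ with $a_i\to p$. Then $z_i=\langle a_i,q\rangle\in Z_1$ and $z_i\to z$; we may assume $z_i\in\mathcal V$. The set $(\{z\}\cup\{z_i\}_i)\times[0,1]$ is compact, so $H$ is uniformly continuous on it and $D(H_t(z_i),\sigma(t))\to0$ uniformly in $t$. Fix $i$ with $a_i\in N_{2\varepsilon}(K)$ and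
$$D(H_t(z_i),\sigma(t))<\varepsilon':=\min\{\varepsilon,d(0,\rho)\}\qquad(0\le t\le1).$$

**Step 3: the ray point of the neighbor is trapped near $K$.** Put $A(t)=H_t(z_i)$. This is a path in $Z$ by Lemma 6, with $A(0)\in Z_1$. By (1), $A(t)\subset B(0,2\varepsilon)\cup N_{2\varepsilon}(K)$ for $t\le t_1$, and these open sets are disjoint because $4\varepsilon<d(0,K)$. As long as $A$ has stayed in $Z_1$, $A(t)=\{0,q(t),r(t)\}$ with $q(t)\in K$ and $r(t)\in(0,\infty)$ continuous. Since $r(0)=a_i\in N_{2\varepsilon}(K)$, connectedness gives $r(t)\in N_{2\varepsilon}(K)$. If $A$ left $Z_1$ at or before time $t_1$, Lemma 7 would give $r(t)\to0$ at the first exit time. That is impossible, since points of $N_{2\varepsilon}(K)$ have distance at least $d(0,K)-2\varepsilon>2\varepsilon$ from $0$. So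
$$A(t_1)=\{0,q(t_1),r(t_1)\},\qquad q(t_1),r(t_1)\in N_{2\varepsilon}(K).$$

**Step 4: the neighbor has no point near $\rho$.** By the choice of $i$ some $y\in A(t_1)$ satisfies $d(y,\rho)<\varepsilon'$. As $\varepsilon'\le d(0,\rho)$, $y\ne0$. So $y\in N_{2\varepsilon}(K)$ and
$$d(y,\rho)\ge d(0,y)-d(0,\rho)>\bigl(d(0,K)-2\varepsilon\bigr)-\varepsilon>\varepsilon\ge\varepsilon',$$
a contradiction. $\square$

## 6. Homeomorphisms $B_X\to B_Y$ preserve $Z_2$, $Z_1$ and $Z_0$

Let $K,L$ be the nondegenerate remainders of $X,Y$ and $g:B_X\to B_Y$ a homeomorphism. We know that $g(P_X)=P_Y$ and $g(Z_X)=Z_Y$. Also, for $A\in P_X$,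
$$\max g(A)\to\infty\quad\text{as}\quad\max A\to\infty,\tag{2}$$
because $\{C\in P_Y:\max C\le m\}$ is compact and so is its image under $g^{-1}$, on which $\max$ is bounded. The same holds for $g^{-1}$.

**Proposition 9.** $g(Z_{2,X})=Z_{2,Y}$ and $g(Z_{1,X})=Z_{1,Y}$.

*Proof.* Since $g^{-1}$ is a homeomorphism of the same kind and $Z_1=Z\setminus Z_2$, it suffices to prove $g(Z_{2,X})\subset Z_{2,Y}$. Suppose $z\in Z_{2,X}$ and $g(z)=\langle l,r\rangle\in Z_{1,Y}$ with $l\in L$, $r>0$.

**Step 1: one bad point produces a half-line of bad points.** In $Z_{1,Y}$ a whole neighborhood can slide along the ray coordinate, and Lemma 8 restricts such motions. Let $r'>0$. Choose $I=(r-\eta,r+\eta)$ with $0<\eta<\min(r,r')$ and an open $V\ni l$ such that $\mathrm{cl}\,V,\mathrm{cl}\,I,\{0\}$ are pairwise disjoint. The sets $\langle y,s\rangle$ with $y\in V,s\in I$ form an open subset of $B_Y$ homeomorphic to $V\times I$, so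
$$H_t(\langle y,s\rangle)=\langle y,\ s+t(r'-r)\rangle$$
is a well-defined continuous map into $B_Y$ that starts at the inclusion; note that $s+t(r'-r)>(1-t)r+tr'-\eta>0$. Apply Lemma 8 to $g^{-1}\circ H_t\circ g$ near $z$; at $t=1$ it gives $g^{-1}(\langle l,r'\rangle)\in Z_{2,X}$. As $Z_{2,X}$ is closed, we may let $r'\to0$, and so
$$g^{-1}(\langle l,r'\rangle)\in Z_{2,X}\qquad\text{for all }r'\in[0,\infty)=R_Y.\tag{3}$$

**Step 2: large circles in $P_Y$ come from sets near $Z_{2,X}$.** Choose $v_n\in R_Y$ with $v_n\to l$, so $v_n\to\infty$, and let
$$S_n=\{A\in P_Y:\max A=v_n\}=\{\langle v_n,r\rangle:0\le r\le v_n\}.$$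
In the coordinate of Section 4, $S_n$ is the circle of radius $v_n$. As $D(\langle v_n,r\rangle,\langle l,r\rangle)\le d(v_n,l)$, (3) and the uniform continuity of $g^{-1}$ give
$$\sup\{D(A,Z_{2,X}):A\in g^{-1}(S_n)\}\to0.\tag{4}$$

**Step 3: a curve to infinity in $P_X$ that stays away from $Z_{2,X}$.** Let $\gamma=\{\langle1,s\rangle:s\ge1\}\subset P_X$. It lies in the compact set $\{A\in B_X:1\in A\}$, which is disjoint from the compact set $Z_{2,X}$. So by (4), $g^{-1}(S_n)\cap\gamma=\emptyset$ for large $n$. But $g(\gamma)\subset P_Y$ is connected, and by (2) $\max$ is unbounded on it. Once $v_n>\max g(\{0,1\})$, with $\{0,1\}=\langle1,1\rangle\in\gamma$, $\max$ takes the value $v_n$ on $g(\gamma)$, so $g(\gamma)$ meets $S_n$. This is a contradiction. $\square$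

**Corollary 10.** $g(Z_{0,X})=Z_{0,Y}$. Hence there is a homeomorphism $\varphi:K\to L$ with $g(\{0,p\})=\{0,\varphi(p)\}$ for all $p\in K$.

*Proof.* $Z_0$ is the set of those $z\in Z_2$ for which there is a path $\sigma$ with $\sigma([0,1))\subset Z_1$ and $\sigma(1)=z$. Lemma 7 shows that such $z$ lie in $Z_0$, and the path $t\mapsto\langle p,1-t\rangle$ shows that $\{0,p\}$ has this property. By Proposition 9, $g$ and $g^{-1}$ preserve the property. Finally $p\mapsto\{0,p\}$ is an embedding. $\square$

## 7. The image of the ray $\{0,t\}$

The remainder is recovered. The zigzags of Section 1 show that this is not enough: $\varphi$ must be extended over the ray. One would hope that $g(\{0,t\})=\{0,v(t)\}$ and map $t$ to $v(t)$. This fails for the same reason as in Section 2. In $P_X\cong\mathbb C$ a homeomorphism with compact support carries the point $t$, which is $\{0,t\}$, to the point $-t$, which is $\{0,\tfrac t2,t\}$. Extended by the identity, it is a homeomorphism of $B_X$ onto itself. So $g(\{0,t\})$ may be a three-point set. Still, put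
$$v(t)=\max g(\{0,t\})\in R_Y\qquad(t\in R_X).$$
This function is continuous, and $v(t)\to\infty$ as $t\to\infty$ by (2).

It is easy to see that $g(\{0,t\})$ and $\{0,v(t)\}$ are close in $D$ for large $t$, but closeness is too weak, since the ray of $Y$ returns to the same place of $Y$ again and again. We need the two sets to be joined by a small connected set inside $P_Y$. The danger is that $g(\{0,t\})=\{0,u,v(t)\}$ with $u$ and $v(t)$ both near the same point of $L$ but far apart along the ray. To rule this out, we split $0$ into $0$ and a nearby $r$ in the source, and watch the images of $\langle r,t\rangle$ as $r$ grows from $0$ to a fixed $\delta$.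

**Lemma 11.** For every $\varepsilon'>0$ there is $T$ such that for each $t\ge T$ there is a connected set $\mathcal C_t\subset P_Y$ of diameter $<\varepsilon'$ containing $g(\{0,t\})$ and $\{0,v(t)\}$.

*Proof.* **Step 1: constants in $Y$.** They serve to separate "near $0$" from "near $L$". Choose $\eta>0$ with $\operatorname{diam}[0,\eta]<\varepsilon'$ in $R_Y$. Choose $\varepsilon>0$ with $4\varepsilon<\varepsilon'$, $6\varepsilon<d(0,L)$ and $B(0,2\varepsilon)\subset[0,\eta)$; the last is possible because $[0,\eta)$ is open in $Y$. Then $B(0,3\varepsilon)\cap B(l,3\varepsilon)=\emptyset$ for all $l\in L$. Choose $m>0$ with $d(y,L)<\varepsilon$ for $y\in R_Y$, $y>m$; such $y$ are not in $B(0,2\varepsilon)$.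

**Step 2: on $Z_1$, the image ray point stays near $0$ for small $r$.** By uniform continuity of $g$ choose $\delta>0$ with
$$D(g\langle r,x\rangle,g\langle0,x\rangle)<\varepsilon\qquad(x\in X,\ r\in[0,\delta]).\tag{5}$$
By Proposition 9 we may write $g\langle p,r\rangle=\langle\psi(p,r),\tau(p,r)\rangle$ for $p\in K$, $r\in(0,\delta]$, with $\psi\in L$ and $\tau\in(0,\infty)$ continuous. Apply Lemma 7 to the path $s\mapsto g\langle p,\delta-s\rangle$, $0\le s\le\delta$, which is in $Z_{1,Y}$ for $s<\delta$ and ends at $\{0,\varphi(p)\}$. We get $\tau(p,r)\to0$ as $r\to0$. By (5) with $x=p$, $\tau(p,r)\in B(0,\varepsilon)\cup B(\varphi(p),\varepsilon)$, a disjoint union of open sets. Since $(0,\delta]$ is connected,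
$$\tau(p,r)\in B(0,\varepsilon)\qquad(p\in K,\ 0<r\le\delta).\tag{6}$$

**Step 3: choose $T$ so that $t$ behaves like a point of $K$.** Let $\kappa=\min\{\varepsilon,\tfrac12\min_{p\in K}d(0,\tau(p,\delta))\}$; it is positive since $\tau(p,\delta)\ne0$ depends continuously on $p$ in the compact set $K$. Choose $T>\delta$ such that for every $t\ge T$ we have $\max g\langle r,t\rangle>m$ for all $r\in[0,\delta]$, and there is $p\in K$ with $D(g\langle r,t\rangle,g\langle r,p\rangle)<\kappa$ for all $r\in[0,\delta]$. The first is possible by (2), since $\max\langle r,t\rangle=t$. The second is possible by uniform continuity of $g$, since $D(\langle r,t\rangle,\langle r,p\rangle)\le d(t,p)$ and $d(t,K)\to0$.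

**Step 4: locate the moving set.** Fix $t\ge T$ and such a $p$. Put $A(r)=g\langle r,t\rangle\in P_Y$ and $v_r=\max A(r)$ for $0\le r\le\delta$, so $A(0)=g(\{0,t\})$ and $v_0=v(t)$. By (5) at $x=p$ and the choice of $p$, $D(A(r),\{0,\varphi(p)\})<\kappa+\varepsilon\le2\varepsilon$. So
$$A(r)\subset B(0,2\varepsilon)\cup B(\varphi(p),2\varepsilon),\qquad v_r\in B(\varphi(p),2\varepsilon),\tag{7}$$
the latter because $v_r>m$. If $A(0)=\{0,v_0\}$, let $\mathcal C_t=\{A(0)\}$. Otherwise $A(0)=\{0,u_0,v_0\}$ with $0<u_0<v_0$, and $u_0$ lies in one of the two balls.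

**Step 5: the case $u_0\in B(0,2\varepsilon)$.** Then $u_0<\eta$. The set $\mathcal C_t=\{\langle s,v_0\rangle:0\le s\le u_0\}$ is connected, has diameter $\le\operatorname{diam}[0,\eta]<\varepsilon'$, and contains $A(0)$ (at $s=u_0$) and $\{0,v_0\}$ (at $s=0$).

**Step 6: the case $u_0\in B(\varphi(p),2\varepsilon)$.** We show that $u$ must merge with $v$, which forces the ray between $u_0$ and $v_0$ to be short. Let $\Delta_Y=\{\{0,y\}:y\in R_Y\}$, a closed subset of $P_Y$. As long as $A(r)\notin\Delta_Y$ we have $A(r)=\{0,u_r,v_r\}$, $0<u_r<v_r$, with $u_r$ continuous. By (7) and connectedness, $u_r\in B(\varphi(p),2\varepsilon)$ on any initial interval of this kind.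

Suppose $A(r)\notin\Delta_Y$ for all $r\in[0,\delta]$. Then $A(\delta)\setminus\{0\}\subset B(\varphi(p),2\varepsilon)$. Some $y\in A(\delta)$ has $d(y,\tau(p,\delta))<\kappa$, because $D(A(\delta),g\langle\delta,p\rangle)<\kappa$. Since $d(0,\tau(p,\delta))\ge2\kappa$, $y\ne0$. So $\tau(p,\delta)\in B(\varphi(p),3\varepsilon)$, which is disjoint from $B(0,3\varepsilon)$ and contradicts (6).

Hence $r_*=\min\{r:A(r)\in\Delta_Y\}$ exists, and $r_*>0$. As $r\uparrow r_*$, $A(r)\to A(r_*)=\{0,v_{r_*}\}$. The points $u_r$ stay in a compact part of $R_Y$ because $u_r<v_r$, and they stay in $B(\varphi(p),2\varepsilon)$, away from $0$. Every limit point of $u_r$ belongs to $\{0,v_{r_*}\}$ and is not $0$, so $u_r\to v_{r_*}$. Therefore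
$$\{u_r:r<r_*\}\cup\{v_r:r\le r_*\}$$
is a connected subset of $R_Y$. It contains $u_0$ and $v_0$, and lies in $B(\varphi(p),2\varepsilon)$. So $[u_0,v_0]\subset B(\varphi(p),2\varepsilon)$. The set $\mathcal C_t=\{\langle s,v_0\rangle:u_0\le s\le v_0\}$ is connected, has diameter $\le4\varepsilon<\varepsilon'$, and contains $A(0)$ (at $s=u_0$) and $\{0,v_0\}$ (at $s=v_0$). $\square$

**Lemma 12.** (a) If $t_n\in R_X$ and $t_n\to p\in K$, then $v(t_n)\to\varphi(p)$.

(b) For every $\varepsilon>0$ there is $T$ such that $T\le t<t'$ and $v(t)=v(t')$ imply $\operatorname{diam}_X[t,t']<\varepsilon$.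

*Proof.* **Step 1: part (a).** We have $v(t_n)\in g(\{0,t_n\})\to\{0,\varphi(p)\}$ and $v(t_n)\to\infty$. So the limit points of $v(t_n)$ lie in $L\cap\{0,\varphi(p)\}=\{\varphi(p)\}$, and $Y$ is compact.

**Step 2: constants for (b).** Let $0<\varepsilon_1<\min\{\varepsilon/2,d(0,K)/4\}$. By uniform continuity of $g^{-1}$ choose $\varepsilon'>0$ such that $g^{-1}$ maps sets of diameter $<2\varepsilon'$ to sets of diameter $<\varepsilon_1$. Take $T$ from Lemma 11 for this $\varepsilon'$, enlarged so that $d(0,t)>2\varepsilon_1$ for $t\ge T$. This is possible because $d(0,t)\ge d(0,K)-d(t,K)$ and $d(t,K)\to0$.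

**Step 3: pull the small connected sets back.** Let $T\le t<t'$ and $v(t)=v(t')$. The connected sets $\mathcal C_t,\mathcal C_{t'}$ share the point $\{0,v(t)\}$. So $\mathcal K=g^{-1}(\mathcal C_t\cup\mathcal C_{t'})\subset P_X$ is connected, has diameter $<\varepsilon_1$, and contains $\{0,t\}$ and $\{0,t'\}$. Hence $\max(\mathcal K)\subset R_X$ is connected and contains $[t,t']$. Each of its points belongs to a set that is $\varepsilon_1$-close to $\{0,t\}$, so $\max(\mathcal K)\subset B(0,\varepsilon_1)\cup B(t,\varepsilon_1)$. These open sets are disjoint and $t\in\max(\mathcal K)$, so $[t,t']\subset B(t,\varepsilon_1)$ and $\operatorname{diam}[t,t']\le2\varepsilon_1<\varepsilon$. $\square$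

## 8. From $v$ to a homeomorphism of the rays

The function $v$ behaves correctly near $K$ but need not be injective. Lemma 12(b) says that its backtracking becomes negligible far out. So we replace $v$ by its running maximum and then make that strictly increasing.

**Proposition 13.** $\varphi$ extends to a homeomorphism $F:X\to Y$.

*Proof.* Let $w(t)=\max_{0\le s\le t}v(s)$; it is continuous and nondecreasing, and $w(t)\to\infty$.

**Step 1: $w$ has the right limits at $K$.** We claim that $t_n\in R_X$, $t_n\to p\in K$ imply $w(t_n)\to\varphi(p)$. Choose $s_n\le t_n$ with $v(s_n)=w(t_n)$. Since $w(t_n)\to\infty$ and $v$ is bounded on bounded intervals, $s_n\to\infty$. As $v(t_n)\le v(s_n)$ and $v\to\infty$, the intermediate value theorem gives $t_n'\ge t_n$ with $v(t_n')=v(s_n)$. So $s_n\le t_n\le t_n'$, and $\operatorname{diam}[s_n,t_n']\to0$ by Lemma 12(b), trivially for those $n$ with $s_n=t_n'$. Hence $s_n\to p$, and by Lemma 12(a), $w(t_n)=v(s_n)\to\varphi(p)$.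

**Step 2: replace $w$ by a homeomorphism $f$ of half-lines that is asymptotic to it.** Choose $w(0)<y_0<y_1<\cdots\to\infty$ in $R_Y$ with $\operatorname{diam}_Y[y_j,y_{j+1}]\to0$, by subdividing each $[n,n+1]$ finely enough. Let $t_j=\min\{t:w(t)=y_j\}$. Then $0<t_0<t_1<\cdots$, and $t_j\to\infty$ because $w$ is bounded on bounded intervals. Let $f:[0,\infty)\to[0,\infty)$ be the piecewise linear homeomorphism with $f(0)=0$, $f(t_j)=y_j$. For $t\in[t_j,t_{j+1}]$ both $f(t)$ and $w(t)$ lie in $[y_j,y_{j+1}]$, so $d(f(t),w(t))\to0$ as $t\to\infty$.

**Step 3: glue.** Define $F=f$ on $R_X$ and $F=\varphi$ on $K$. This is a bijection $X\to Y$, continuous on the open set $R_X$. It is continuous at $p\in K$: for sequences in $K$ because $\varphi$ is continuous, and for $t_n\in R_X$, $t_n\to p$, because $t_n\to\infty$ and so $\lim f(t_n)=\lim w(t_n)=\varphi(p)$ by Steps 1 and 2. Since $X$ is compact, $F$ is a homeomorphism. $\square$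

## 9. Proofs of Theorems A and B

*Proof of Theorem A.* If $X$ is an arc, use Proposition 5(a). Otherwise $K$ is nondegenerate. By Proposition 5(b), $Y$ is a metric compactification of the ray with nondegenerate remainder, and $h$ restricts to a homeomorphism $g:B_X\to B_Y$. By Corollary 10 and Proposition 13, $X\cong Y$. $\square$

*Proof of Theorem B.* **Parts (2) and (3).** Part (2) is Corollary 10 together with Proposition 13, which concern an arbitrary homeomorphism $g:B_X\to B_Y$. Part (3) is Proposition 5(b); the ray $O(Y)$ there is the given $R_Y$ by Lemma 4.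

**Part (1), from $B_X\cong B_Y$ to $X\cong Y$.** If both remainders are nondegenerate, use (2). If $X$ is an arc, $B_X$ is path connected, being a continuous image of $X\times X$. If $L$ is nondegenerate, $B_Y$ is not path connected, by Lemma 6, since $P_Y$ and $Z_Y$ are nonempty. So, by symmetry, either both or neither of $X,Y$ are arcs, and two arcs are homeomorphic.

**Part (1), from $X\cong Y$ to $B_X\cong B_Y$.** Let $F:X\to Y$ be a homeomorphism. If $X$ is an arc, so is $Y$, and a homeomorphism between them can be chosen to match the end points $0$ of the two rays; it induces $B_X\cong B_Y$. Otherwise both remainders are nondegenerate, and by Lemma 4, $F(R_X)=F(O(X))=O(Y)=R_Y$. Then $F(0)=0$, since $0$ is the unique end point of the half-line, and $A\mapsto F(A)$ maps $B_X$ homeomorphically onto $B_Y$. $\square$
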